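# Isogenous elliptic curves and the kernel of $\mathcal M\to\widehat{\mathcal M}$

## 1. Two theorems on the completed Grothendieck ring

**Theorem 1.** Let $K_0(\operatorname{Var}_{\mathbb R})$ be the Grothendieck ring of real algebraic varieties, $\mathbb L=[\mathbb A^1_{\mathbb R}]$, $\mathcal M=K_0(\operatorname{Var}_{\mathbb R})[\mathbb L^{-1}]$. For $q\in\mathbb Z$ let $F^q\mathcal M\subset\mathcal M$ be the subgroup generated by the $[X]\mathbb L^{-i}$ with $\dim X-i\le -q$, and let $\widehat{\mathcal M}=\varprojlim_q\mathcal M/F^q\mathcal M$. Let $E$ be the real elliptic curve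
$$E:\ y^2=x(x+5)(x+32),\qquad \tau=(4,36)\in E(\mathbb R).$$
Then $\tau$ has order $3$ and all points of $E[2]$ are real. Put $D=\langle\tau\rangle$, let $C_1,C_2,C_3$ be the subgroups of order $2$ of $E[2]$, and let
$$x_E=3[E]-3[E/D]-\sum_{i=1}^3[E/C_i]+\sum_{i=1}^3[E/(C_i+D)].$$
Then $x_E\in\bigcap_qF^q\mathcal M$ and $x_E\neq0$ in $\mathcal M$. Hence the natural map $\mathcal M\to\widehat{\mathcal M}$ is not injective.

For a field $k$ of characteristic $0$ define $\mathcal M_k=K_0(\operatorname{Var}_k)[\mathbb L^{-1}]$, $F^q\mathcal M_k$ and $\widehat{\mathcal M}_k$ in the same way.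

**Theorem 2.** Let $k$ be any field of characteristic $0$.

1. Let $G$ be a finite group, $U$ a quasi-projective $k$-variety with a $G$-action that is free on geometric points, and $S_1,S_2$ finite $G$-sets with $\mathbb Z[S_1]\cong\mathbb Z[S_2]$ as $\mathbb Z[G]$-modules. Then $[(U\times S_1)/G]-[(U\times S_2)/G]$ lies in $\bigcap_qF^q\mathcal M_k$ and is annihilated by a monic polynomial in $\mathbb Z[\mathbb L]$.
2. $\mathcal M_k\to\widehat{\mathcal M}_k$ is not injective, and its kernel is not a finitely generated abelian group: it contains a subgroup mapping onto $\mathbb F_2^{(\mathbb N)}$. For $k=\mathbb R$ it contains a subgroup mapping onto $\mathbb F_2^{(I)}$ with $|I|=2^{\aleph_0}$.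
3. $\mathcal M_k$ contains a non-zero element killed by a monic polynomial in $\mathbb L$ with integer coefficients.

The question comes from the draft "Arc spaces, motivic measure and Lipschitz property of real algebraic varieties", which states that it is not known whether $\mathcal M\to\widehat{\mathcal M}$ is injective. It also quotes as known that $K_0(\operatorname{Var}_{\mathbb R})$ is not a domain and that $K_0(\operatorname{Var}_{\mathbb R})\to\mathcal M$ is not injective.

The proof has two independent halves. One shows that certain differences of classes lie in every $F^q$. The other produces an invariant of $\mathcal M$ that is non-zero on such a difference. The first half has to work integrally and the second has to be finer than rational Hodge theory. Sections 2 and 7 show where the cruder versions of each half stop.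

## 2. What membership in $\bigcap_q F^q\mathcal M_k$ asks for

A variety over $k$ is a separated reduced scheme of finite type. The ring $K_0(\operatorname{Var}_k)$ is generated by symbols $[X]$ with $[X]=[X']$ for isomorphic $X,X'$, with $[X]=[X\setminus Y]+[Y]$ for $Y\subset X$ closed, and with $[X][Y]=[X\times Y]$. For example, $[\mathbb G_m]=\mathbb L-1$ and $[\mathbb P^1]=\mathbb L+1$. If $V\to Y$ is a vector bundle of rank $r$, then $[V]=\mathbb L^r[Y]$: cut $Y$ into locally closed pieces over which $V$ is trivial.

In the filtration, $\mathbb L^{-i}\in F^i$, and $[E]\mathbb L^{-3}\in F^2$ for a curve $E$. Clearly $F^{q+1}\subset F^q$ and $\mathbb L^{-j}F^q=F^{q+j}$. An element dies in $\widehat{\mathcal M}_k$ exactly when it dies in every $\mathcal M_k/F^q$, so the kernel of $\mathcal M_k\to\widehat{\mathcal M}_k$ is $\bigcap_qF^q\mathcal M_k$. In the completion, series in $\mathbb L^{-1}$ converge; for instance $\sum_{i\ge1}\mathbb L^{-i}$ is an inverse of $\mathbb L-1$. This suggests a source of kernel elements.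

**Lemma 3.** If $x\in\mathcal M_k$ is killed by a monic polynomial in $\mathbb L$ with integer coefficients, then $x\in\bigcap_qF^q\mathcal M_k$.

*Proof.* Say $\mathbb L^dx=-\sum_{i<d}c_i\mathbb L^ix$, so $x=-\sum_{i<d}c_i\mathbb L^{i-d}x$. As a finite combination of terms $[X]\mathbb L^{-i}$, $x$ lies in some $F^{q_0}$. Each term on the right is in $\mathbb L^{-1}F^{q_0}$ or deeper, so $x\in F^{q_0+1}$. Repeat. $\square$

So it is enough to find a non-zero element of $\mathcal M_k$ with a monic equation. Try first the simplest elements, the Laurent polynomials $f(\mathbb L)$, over $\mathbb C$. Recall the Hodge–Deligne polynomial $e(X)\in\mathbb Z[u,v]$: it is additive and multiplicative, $e(\mathbb L)=uv$, and its total degree is at most $2\dim X$. It extends to $e:\mathcal M_{\mathbb C}\to\mathbb Z[u,v,(uv)^{-1}]$ and sends $F^q$ into elements of total degree $\le-2q$. Hence $e$ vanishes on $\bigcap_qF^q$. So a non-zero Laurent polynomial in $\mathbb L$ is never in the kernel, and $e$ can never certify that a kernel element is non-zero.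 Candidates must be differences that $e$ does not see. Isogenous elliptic curves are such a case, since their rational Hodge structures agree. Indeed $e(x_E)=(3-3-3+3)\,e(E)=0$.

An invariant that detects a kernel element must not respect the filtration in this way. In Section 9 we build a homomorphism $\mu$ to the Witt group $W(\mathbb Q)$ with $\mu(\mathbb Ly)=-\mu(y)$. For it, $\mu(F^{q+2})=\mu(\mathbb L^{-2}F^q)=\mu(F^q)$, so it has no reason to vanish on $\bigcap_q F^q$.

## 3. A curve with full $2$-torsion and a rational point of order $3$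

For $a,b\in k$ put $M=a^3(a+2b)$ and $N=b^3(b+2a)$. Then
$$N-M=(b^4-a^4)+2ab(b^2-a^2)=(b^2-a^2)(a+b)^2=(b-a)(b+a)^3 .$$
Assume $MN(M-N)\ne0$ and let $E=E_{a,b}$ be $y^2=x(x+M)(x+N)$, an elliptic curve whose $2$-torsion points $O,(0,0),(-M,0),(-N,0)$ are all $k$-rational.

Put $s=a^2b^2$, $\alpha=a^2+ab+b^2$, $\beta=a^3b^3$. Expanding, $\alpha^2=a^4+2a^3b+3a^2b^2+2ab^3+b^4=M+N+3s$. Next, $MN=a^3b^3(2a^2+5ab+2b^2)$, so $MN-2\alpha\beta=a^3b^3\cdot3ab=3s^2$; and $\beta^2=s^3$. Therefore
$$x(x+M)(x+N)-(\alpha x+\beta)^2=x^3-3sx^2+3s^2x-s^3=(x-s)^3 .$$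
The line $y=\alpha x+\beta$ thus meets $E$ only at $\tau=(s,\alpha s+\beta)$, with multiplicity $3$, so $3\tau=O$. As $\tau$ is an affine point, $\tau\neq O$. So $\tau\in E(k)$ has order $3$.

For $a=1,b=2$ we get $M=5$, $N=32$, $s=4$, $\alpha=7$, $\beta=8$, $\tau=(4,36)$; indeed $4\cdot9\cdot36=36^2$. With $D=\langle\tau\rangle$ and $C_1,C_2,C_3\subset E[2]$ the subgroups of order $2$, define $x_E\in K_0(\operatorname{Var}_k)$ for every $E_{a,b}$ by the formula in Theorem 1.

## 4. Free quotients and the Burnside ring

We use these textbook facts about a finite group $H$ acting on a quasi-projective $k$-variety $Y$, $\operatorname{char}k=0$.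

1. The quotient $Y/H$ exists as a quasi-projective variety, and the fibres of the finite map $Y\to Y/H$ on geometric points are the $H$-orbits. If $N\subset H$ is normal, $Y/H=(Y/N)/(H/N)$.
2. If $Y'\subset Y$ is closed and $H$-stable, then $Y'/H\to Y/H$ is a closed immersion with complement $(Y\setminus Y')/H$. This is where characteristic $0$ enters: averaging makes $H$-invariants exact, so functions on $Y'/H$ lift.
3. If the action is free on geometric points, $Y\to Y/H$ is a finite étale $H$-torsor. By faithfully flat descent, an $H$-equivariant vector bundle $V$ on $Y$ is the pull-back of a vector bundle on $Y/H$, whose total space is $V/H$. Being a vector bundle, it is Zariski locally trivial.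

Fix $G$ and $U$ as in Theorem 2(1). For a quasi-projective $G$-variety $W$ put $U_G(W)=(U\times W)/G$. Since $G$ acts freely on $U\times W$, the map $U\times W\to U_G(W)$ is a $G$-torsor, and by fact 2, $[U_G(W)]=[U_G(W')]+[U_G(W\setminus W')]$ for $W'\subset W$ closed and $G$-stable.

**Definition.** The Burnside ring $A(G)$ is the Grothendieck ring of finite $G$-sets under disjoint union and product. Regarding finite $G$-sets as constant $k$-varieties, let $\Phi:A(G)\to\mathcal M_k$ be the group homomorphism $[S]\mapsto[U_G(S)]$.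

As a group, $A(G)$ is free on the classes $[G/H]$, one for each conjugacy class of subgroups. For example $A(C_2)=\mathbb Z\cdot1\oplus\mathbb Z[C_2]$ with $[C_2]^2=2[C_2]$. The map $u\mapsto(u,eH)$ induces $U/H\cong U_G(G/H)$, so $\Phi([G/H])=[U/H]$.

**Definition.** Let $D(G)\subset A(G)$ be the subgroup generated by all $[S_1]-[S_2]$ with $\mathbb Z[S_1]\cong\mathbb Z[S_2]$ as $\mathbb Z[G]$-modules.

It is an ideal, because $\mathbb Z[S\times T]=\mathbb Z[S]\otimes\mathbb Z[T]$.

A first example shows that $D(G)$ may vanish. Let $G$ be cyclic. The trace of $g$ on $\mathbb Z[S]$ is $|S^{g}|=|S^{\langle g\rangle}|$, so $\mathbb Z[S]$ determines $|S^H|$ for every subgroup $H$ of $G$, and these numbers determine a finite $G$-set up to isomorphism. So $D(G)=0$ for cyclic $G$. We shall need a non-cyclic group.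

## 5. The class of a twisted torus

The torus $\mathbb G_m^S$ with its permutation action depends only on the module $\mathbb Z[S]$. So we want to express $[U_G(\mathbb G_m^S)]$ through the classes $\Phi(\cdot)$ of finite $G$-sets.

Do $G=C_2$, $S=\{1,2\}$ swapped, by hand. Split $\mathbb A^S$ by zero sets. The whole plane gives $\mathbb L^2[U/G]$ and the origin gives $[U/G]$. The punctured axes form $C_2\times\mathbb G_m$ and give $(\mathbb L-1)[U]$. So
$$[U_G(\mathbb G_m^S)]=\mathbb L^2[U/G]-\mathbb L[U]+\big([U]-[U/G]\big).$$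
The constant term is $\Phi([C_2]-1)$. It is not $\Phi$ of the set of $2$-element subsets of $S$, which would be $\Phi(1)$: inclusion–exclusion over subsets is wrong equivariantly, and chains of subsets are the remedy.

**Definition.** For a finite $G$-set $S$ let $\mathrm{Fl}_{c,\ell}(S)$ be the $G$-set of chains $\emptyset=J_0\subsetneq J_1\subsetneq\dots\subsetneq J_\ell\subseteq S$ with $|J_\ell|=c$, $\ell\ge0$. Put $\varepsilon_c(S)=\sum_\ell(-1)^\ell[\mathrm{Fl}_{c,\ell}(S)]\in A(G)$. Let $h_j(S)\in A(G)$ be the class of the $G$-set of functions $\psi:S\to\mathbb Z_{\ge0}$ with $\sum\psi=j$.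

So $\varepsilon_0(S)=1$, $\varepsilon_1(S)=-[S]$, and $\varepsilon_c(S)=0$ for $c>|S|$. In the example, $\varepsilon_2$ has the chain $\emptyset\subsetneq S$ with sign $-$ and the chains $\emptyset\subsetneq\{i\}\subsetneq S$ with sign $+$, so $\varepsilon_2=[C_2]-1$, as found.

**Lemma 4.** With $n=|S|$: $\quad[U_G(\mathbb G_m^S)]=\sum_{c=0}^n\mathbb L^{n-c}\,\Phi(\varepsilon_c(S)).$

*Proof.* **Step 1: a variety whose class is visible.** We want varieties $W_\ell$ whose alternating sum is the right-hand side. Let $W_\ell$ be the $G$-variety of pairs $(J_\bullet,v)$ with $J_\bullet$ a chain of length $\ell$, $v\in\mathbb A^S$ and $v|_{J_\ell}=0$. It is the disjoint union over $c$ of $G$-equivariant vector bundles of rank $n-c$ over $\mathrm{Fl}_{c,\ell}(S)$. Multiplying by $U$ and applying fact 3 to the torsor $U\times\mathrm{Fl}_{c,\ell}(S)\to U_G(\mathrm{Fl}_{c,\ell}(S))$, we see that $U_G(W_\ell)$ is the disjoint union of vector bundles of rank $n-c$ over $U_G(\mathrm{Fl}_{c,\ell}(S))$. Hence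
$$\sum_\ell(-1)^\ell[U_G(W_\ell)]=\sum_c\mathbb L^{n-c}\,\Phi(\varepsilon_c(S)).$$

**Step 2: cancel everything except the torus.** Let $Z(v)\supseteq J_\ell$ be the zero set of $v$. Split $W_\ell$ into the open part $W_\ell^{=}$, where $J_\ell=Z(v)$, and the closed part $W_\ell^{<}$, where $J_\ell\subsetneq Z(v)$. We compare $W_\ell^<$ with $W_{\ell+1}^=$ by appending $J_{\ell+1}=Z(v)$. This is bijective, with inverse forgetting $J_{\ell+1}$, but $Z(v)$ jumps, so we stratify. On the locally closed locus $|Z(v)|=z$ of $\mathbb A^S$, the finitely many disjoint pieces $\{Z(v)=J\}$, $|J|=z$, equal $\{v|_J=0\}$ there. They are therefore closed, hence open and closed. So over each locus both strata are disjoint unions of the same pieces, and appending $Z(v)$ is a $G$-isomorphism from the stratum of $W_\ell^<$ to that of $W_{\ell+1}^=$. Adding over $z$, $[U_G(W_\ell^<)]=[U_G(W_{\ell+1}^=)]$. Thus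
$$\sum_\ell(-1)^\ell\big([U_G(W_\ell^=)]+[U_G(W_{\ell+1}^=)]\big)=[U_G(W_0^=)],$$
a finite telescoping sum since $W_\ell=\emptyset$ for $\ell>n$. Finally $W_0^==\{v:Z(v)=\emptyset\}=\mathbb G_m^S$. $\square$

**Lemma 5.** $\big(\sum_c\varepsilon_c(S)t^c\big)\big(\sum_jh_j(S)t^j\big)=1$ in $A(G)[[t]]$.

*Proof.* The same telescoping applies. The coefficient of $t^m$ is $\sum_\ell(-1)^\ell[P_\ell]$, where $P_\ell$ is the set of pairs $(J_\bullet,\varphi)$ with $J_\bullet$ of length $\ell$, $\varphi:S\to\mathbb Z_{\ge0}$ and $|J_\ell|+\sum\varphi=m$. Putting $\psi=\varphi+1_{J_\ell}$ identifies $P_\ell$ with $\{(J_\bullet,\psi):\sum\psi=m,\ J_\ell\subseteq\operatorname{supp}\psi\}$. Appending $\operatorname{supp}\psi$ maps the part with $J_\ell\subsetneq\operatorname{supp}\psi$ bijectively and equivariantly onto the part of $P_{\ell+1}$ with $J_{\ell+1}=\operatorname{supp}\psi$. What survives is the part of $P_0$ with $\operatorname{supp}\psi=\emptyset$ and $\sum\psi=m$: a point if $m=0$, empty otherwise. $\square$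

Check for $S=C_2$, $m=2$: $h_2=[S]+1$ (the functions $(2,0),(0,2)$ and $(1,1)$), so the coefficient is $([S]+1)-[S]^2+([S]-1)=2[S]-[S]^2=0$.

**Lemma 6.** If $\mathbb Z[S_1]\cong\mathbb Z[S_2]$, then $\varepsilon_c(S_1)-\varepsilon_c(S_2)\in D(G)$ for all $c$.

*Proof.* It is not clear that the module $\mathbb Z[S]$ controls sets of chains, but it does control $h_j$: monomials give $\mathrm{Sym}^j_{\mathbb Z}(\mathbb Z[S])\cong\mathbb Z[\{\psi:\textstyle\sum\psi=j\}]$. So $h_j(S_1)-h_j(S_2)\in D(G)$. By Lemma 5, $\varepsilon_c=-\sum_{j=1}^c\varepsilon_{c-j}h_j$ for $c\ge1$, whence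
$$\varepsilon_c(S_1)-\varepsilon_c(S_2)=-\sum_{j=1}^c\Big[\big(\varepsilon_{c-j}(S_1)-\varepsilon_{c-j}(S_2)\big)h_j(S_1)+\varepsilon_{c-j}(S_2)\big(h_j(S_1)-h_j(S_2)\big)\Big].$$
Start from $\varepsilon_0(S_1)-\varepsilon_0(S_2)=0$ and induct on $c$, using that $D(G)$ is an ideal. $\square$

## 6. Integrally equivalent $G$-sets agree in the completion

*Proof of Theorem 2(1).* Let $\mathbb Z[S_1]\cong\mathbb Z[S_2]$; comparing ranks, $|S_1|=|S_2|=n$.

**Step 1: the tori are isomorphic.** This gives one equation in $\mathcal M_k$. We have $\mathbb G_m^S=\mathbb G_m\otimes_{\mathbb Z}\mathbb Z[S]$ functorially. Concretely, a $G$-isomorphism $f(s)=\sum_{s'}f_{s's}\,s'$ from $\mathbb Z[S_1]$ to $\mathbb Z[S_2]$ gives the monomial map $v\mapsto\big(\prod_sv_s^{f_{s's}}\big)_{s'}$, which is $G$-equivariant and has an inverse given by $f^{-1}$. So $[U_G(\mathbb G_m^{S_1})]=[U_G(\mathbb G_m^{S_2})]$. Put $\delta_c=\varepsilon_c(S_1)-\varepsilon_c(S_2)$. Then $\delta_0=0$, $\delta_1=-([S_1]-[S_2])$, and $\delta_c\in D(G)$ by Lemma 6. Lemma 4 gives $\sum_{c\ge1}\mathbb L^{n-c}\Phi(\delta_c)=0$.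 Dividing by $\mathbb L^{n-1}$,
$$\Phi([S_1]-[S_2])=\sum_{c=2}^n\mathbb L^{1-c}\,\Phi(\delta_c).\tag{1}$$

**Step 2: iterate.** The point of Lemma 6 is that the right-hand side is of the same kind as the left, but divided by $\mathbb L$. So $\Phi(D(G))\subseteq\sum_{j\ge1}\mathbb L^{-j}\Phi(D(G))$, and iterating, for all $q\ge1$,
$$\Phi(D(G))\subseteq\sum_{j\ge q}\mathbb L^{-j}\Phi(D(G))\subseteq F^{\,q-\dim U}\mathcal M_k ,$$
because $\Phi(D(G))$ lies in the group generated by the $[U/H]$, and $\dim U/H=\dim U$. Hence $\Phi(D(G))\subseteq\bigcap_qF^q\mathcal M_k$.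

**Step 3: the monic polynomial.** We turn (1) into a finite linear system. As a subgroup of the finitely generated group $A(G)$, $D(G)$ is generated by finitely many elements $\delta^{(1)},\dots,\delta^{(r)}$ of the form $[S_1]-[S_2]$. Applying (1) to each and writing its $\delta_c$ in terms of these generators, $\Phi(\delta^{(i)})=\sum_jp_{ij}\Phi(\delta^{(j)})$ with $p_{ij}\in\mathbb L^{-1}\mathbb Z[\mathbb L^{-1}]$. Multiplying by the adjugate of $I-(p_{ij})$ (Cramer's rule), $\det(I-(p_{ij}))\in1+\mathbb L^{-1}\mathbb Z[\mathbb L^{-1}]$ kills $\Phi(D(G))$. Multiplied by a power of $\mathbb L$ it is a monic polynomial in $\mathbb L$ with integer coefficients. $\square$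

## 7. $S_3$ fails at $3$, $V_4$ fails at $2$, their product works

We now need a group acting on an elliptic curve for which $D(G)\ne0$. Natural choices are $S_3=D\rtimes\{\pm1\}$ and $V_4=E[2]$. Let $C_2,C_3\subset S_3$ be subgroups of orders $2,3$ and $C_1',C_2',C_3'$ the subgroups of order $2$ of $V_4$. Consider the $S_3$-sets
$$X=S_3\sqcup\{p_1\}\sqcup\{p_2\},\qquad X'=S_3/C_2\sqcup S_3/C_2\sqcup S_3/C_3$$
with $8$ elements each, and the $V_4$-sets
$$T=V_4\sqcup\{p_1\}\sqcup\{p_2\},\qquad T'=V_4/C_1'\sqcup V_4/C_2'\sqcup V_4/C_3'$$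
with $6$ elements each. We shall see that $\mathbb Q[X]\cong\mathbb Q[X']$ and $\mathbb Q[T]\cong\mathbb Q[T']$. The sensible first attempt is to apply Theorem 2(1) to one of these pairs. It fails, because the integral modules differ.

To see this, let $H\subset G$ be normal of prime order $p$ and $N_H=\sum_{h\in H}h$. For $\Lambda=\mathbb Z[S]$, the group $\Lambda^H$ has the $H$-orbit sums as basis. A free orbit sum is $N_Hs$, while $N_Hs=ps$ for a fixed point $s$. So $\Lambda^H/N_H\Lambda\cong\mathbb F_p[S^H]$ as a $G$-module, and this is an invariant of the $\mathbb Z[G]$-module $\Lambda$. For $H=C_3\subset S_3$, the fixed sets are $\{p_1,p_2\}$ in $X$, with trivial action, and $S_3/C_3$ in $X'$, on which $S_3$ acts non-trivially. The modules $\mathbb F_3[X^{C_3}]$ and $\mathbb F_3[X'^{C_3}]$ are not isomorphic, so $\mathbb Z[X]\not\cong\mathbb Z[X']$. For $H=C_1'\subset V_4$, the fixed sets are $\{p_1,p_2\}$ with trivial action and $V_4/C_1'$ with non-trivial action, so $\mathbb Z[T]\not\cong\mathbb Z[T']$.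

The first obstruction lives at $3$, the second at $2$. What follows makes this quantitative, with equivariant maps $a,b$ of index $27$ and $8$, and then combines the two pairs using that $27$ and $8$ are coprime.

**Step 1: a map $a:\mathbb Z[X]\to\mathbb Z[X']$ with $\det a=\pm27$.** Identify $X'=\{1,2,3\}\sqcup\{1',2',3'\}\sqcup\{+,-\}$, with $S_3$ acting on signs through $\mathrm{sgn}$. Define
$$\sigma\mapsto\sigma(1)+\sigma(2)'+\mathrm{sgn}(\sigma),\qquad p_1\mapsto1+2+3,\qquad p_2\mapsto1'+2'+3'.$$
This is equivariant: replacing $\sigma$ by $g\sigma$ applies $g$ to each term. The images of $p_1,p_2$ together with $1,2,1',2',+,-$ form a basis of $\mathbb Z[X']$, so $\pm\det a$ is the determinant of the induced map from $\mathbb Z[S_3]$ to the quotient by those images. That quotient has basis $e_1,e_2,e_1',e_2',+,-$, and $e_3=-e_1-e_2$, $e_3'=-e_1'-e_2'$. The rows are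
$$\begin{array}{ll}
\mathrm{id}:(1,0,0,1,1,0)&(12):(0,1,1,0,0,1)\\
(123):(0,1,-1,-1,1,0)&(13):(-1,-1,0,1,0,1)\\
(132):(-1,-1,1,0,1,0)&(23):(1,0,-1,-1,0,1).
\end{array}$$
Subtract the row of $\mathrm{id}$ from those of $(123),(132)$, and the row of $(12)$ from those of $(13),(23)$. Four rows now end in $0,0$, and the last two columns reduce the determinant, up to sign, to
$$\det\begin{pmatrix}-1&1&-1&-2\\-2&-1&1&-1\\-1&-2&-1&1\\1&-1&-2&-1\end{pmatrix}=-\det\begin{pmatrix}-3&3&3\\-3&0&3\\0&-3&-3\end{pmatrix}=27 .$$
The middle equality subtracts $2$, $1$, $-1$ times the first row from the others. The $3\times3$ determinant is $-3\cdot9-3\cdot9+3\cdot9=-27$.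

**Step 2: a map $b:\mathbb Z[T]\to\mathbb Z[T']$ with $\det b=\pm8$.** Write $V_4/C_i'=\{x_i,y_i\}$ with $x_i$ the identity coset, and let $b$ be the equivariant map with $1\mapsto x_1+x_2+x_3$, $p_1\mapsto x_1+y_1$, $p_2\mapsto x_2+y_2$. Again the images of $p_1,p_2$ extend to a basis. The quotient by them is free on $x_1,x_2,x_3,y_3$, with $y_1=-x_1$, $y_2=-x_2$. The non-trivial element of $C_i'$ fixes $x_i$ and exchanges $x_j,y_j$ for $j\ne i$. So the elements of $V_4$ give the rows
$$(1,1,1,0),\quad(1,-1,0,1),\quad(-1,1,0,1),\quad(-1,-1,1,0).$$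
The first and fourth add up to $(0,0,2,0)$, the second and third to $(0,0,0,2)$. Replacing the fourth and third rows by these sums, the determinant is $\pm4\det\begin{pmatrix}1&1\\1&-1\end{pmatrix}=\pm8$.

**Step 3: glue.** We construct an isomorphism out of $a$, $b$ and their near-inverses. The cokernels of $a$ and $b$ have orders $27$ and $8$, so they are killed by $27$ and $8$. Hence $a^*=27a^{-1}$ and $b^*=8b^{-1}$ are integral. They are equivariant, and $aa^*=27$, $a^*a=27$, $bb^*=8$, $b^*b=8$. Let $G=S_3\times V_4$ and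
$$S_1=(X\times T)\sqcup(X'\times T'),\qquad S_2=(X\times T')\sqcup(X'\times T),$$
$G$-sets with $96$ elements each. With respect to these decompositions, define $F:\mathbb Z[S_1]\to\mathbb Z[S_2]$ and $F':\mathbb Z[S_2]\to\mathbb Z[S_1]$ by
$$F=\begin{pmatrix}1\otimes b&3a^*\otimes1\\a\otimes1&10\cdot1\otimes b^*\end{pmatrix},\qquad F'=\begin{pmatrix}10\cdot1\otimes b^*&-3a^*\otimes1\\-a\otimes1&1\otimes b\end{pmatrix}.$$
For instance $3a^*\otimes1$ goes from $\mathbb Z[X']\otimes\mathbb Z[T']$ to $\mathbb Z[X]\otimes\mathbb Z[T']$. The entries of $FF'$ are: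

- $(1,1)$: $10\otimes bb^*-3a^*a\otimes1=80-81=-1$;
- $(1,2)$: $-3a^*\otimes b+3a^*\otimes b=0$;
- $(2,1)$: $10a\otimes b^*-10a\otimes b^*=0$;
- $(2,2)$: $-3aa^*\otimes1+10\otimes b^*b=-81+80=-1$.

So $FF'=-1$, and since the ranks are equal, $F$ is an isomorphism.

**Proposition 7.** For $G=S_3\times V_4$ we have $\mathbb Z[S_1]\cong\mathbb Z[S_2]$. Hence $D(G)$ contains
$$\Theta=[S_1]-[S_2]=([X]-[X'])([T]-[T'])=\sum_{K,V'}a_Kb_{V'}\,[G/(K\times V')],\tag{2}$$
with $a_1=1$, $a_{C_2}=-2$, $a_{C_3}=-1$, $a_{S_3}=2$ and $b_1=1$, $b_{C_i'}=-1$, $b_{V_4}=2$; here $K$ runs over $1,C_2,C_3,S_3$, and $V'$ over the five subgroups of $V_4$.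

## 8. Evaluating $\Phi(\Theta)$ on an elliptic curve

**Proposition 8.** For every $E=E_{a,b}$ over $k$, $x_E=\Phi(\Theta)$ for a suitable $U$ with free action of $G=S_3\times V_4$. Hence $x_E\in\bigcap_qF^q\mathcal M_k$, and $x_E$ is killed by a monic polynomial in $\mathbb L$ with integer coefficients.

*Proof.* **Step 1: the action and where it is free.** Let $S_3$ act on $E$ with $C_3$ generated by translation by $\tau$ and $C_2$ by $\iota=-1$; this is an action since $\iota$ conjugates translation by $\tau$ to translation by $-\tau$. Let $V_4=E[2]$ act by translations, with $C_i'=C_i$. These commute with $\iota$ because $-v=v$ for $v\in E[2]$. All is defined over $k$. So $G$ acts, through the $12$ translations by $D+E[2]$ and the $12$ maps $z\mapsto-z+w$ with $w\in D+E[2]$.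

Non-trivial translations have no fixed points. A geometric fixed point of $z\mapsto-z+w$ has $2z=w=d+v$ with $d\in D$, $v\in E[2]$. As $2\cdot2d=d$, we get $2(z-2d)=v$, so $z-2d\in E[4]$. Thus all fixed points lie in $Z:=E[4]+D$, a finite reduced closed subscheme of $E$, defined over $k$ and $G$-stable. So $G$ acts freely on $U=E\setminus Z$, and Theorem 2(1) applies to $\Phi(\Theta)$. It remains to compute $\Phi(\Theta)$. By fact 2 of Section 4, $[U/H]=[E/H]-[Z/H]$ for $H\subset G$.

**Step 2: the terms $[Z/H]$ cancel.** Since $E[4]\cap D=0$, addition gives $Z\cong E[4]\times\{0,\tau,2\tau\}$. Here $V_4$ translates the first factor, $C_3$ permutes the second cyclically, and $\iota$ acts by $-1$ on both. Fix $V'$ and let $Q=E[4]/V'$, so $Z/V'=Q\times\{0,\tau,2\tau\}$.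

The quotients by $K$ are as follows. For $K=1$ the class is $3[Q]$. For $K=C_2$, $\iota$ acts on $Q\times\{0\}$ with quotient $Q/\iota$ and exchanges the other two copies, so the class is $[Q/\iota]+[Q]$. For $K=C_3$ it is $[Q]$, on which $\iota$ then acts by $-1$; so for $K=S_3$ it is $[Q/\iota]$. Therefore
$$\sum_Ka_K[Z/(K\times V')]=3[Q]-2\big([Q/\iota]+[Q]\big)-[Q]+2[Q/\iota]=0 .$$

**Step 3: the terms with $\iota$ cancel.** The curves $E/V'$ and $E/(V'+D)$ are elliptic curves over $k$ with origin the image of $O$, and $\iota$ induces $-1$ on them. So $E/(C_2\times V')$ and $E/(S_3\times V')$ are quotients of elliptic curves by $-1$, and the $x$-coordinate of a Weierstrass equation identifies each with $\mathbb P^1_k$. They occur with coefficients $-2b_{V'}$ and $+2b_{V'}$.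

**Step 4: what is left.** Only $K=1$ and $K=C_3$ remain:
$$\Phi(\Theta)=\sum_{V'}b_{V'}\big([E/V']-[E/(V'+D)]\big).$$
For $V'=E[2]$, multiplication by $2$ gives $E/E[2]\cong E$ and, since $2D=D$, $E/(E[2]+D)\cong E/D$. So $V'=1$ and $V'=E[2]$ contribute $(1+2)([E]-[E/D])$, and the $C_i$ contribute $-\sum_i[E/C_i]+\sum_i[E/(C_i+D)]$. The total is $x_E$. $\square$

## 9. Intersection forms as a measure with values in $W(\mathbb Q)$

Isogenous curves have isomorphic $H^1(\cdot,\mathbb Q)$, but an isogeny of degree $n$ multiplies the cup product by $n$. We package the cup product into an invariant of $\mathcal M_{\mathbb C}$.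

**Definition.** $W(\mathbb Q)$ is the Witt group of non-degenerate symmetric bilinear forms over $\mathbb Q$ under orthogonal sum, modulo forms having an isotropic subspace of half the dimension. We write $\langle c\rangle$ for the form $cXY$ on $\mathbb Q$ and $\langle c,c'\rangle=\langle c\rangle\perp\langle c'\rangle$.

For example $\langle1,-1\rangle=0$ in $W(\mathbb Q)$, and $\langle cn^2\rangle\cong\langle c\rangle$. We use: $-[V,q]=[V,-q]$; tensor product makes $W(\mathbb Q)$ a ring, with $\langle c\rangle\langle c'\rangle=\langle cc'\rangle$; and, by Witt cancellation, two forms of equal dimension and equal class are isometric. Also, if $P\subset V$ is isotropic and $V$ non-degenerate, then $[V]=[P^\perp/P]$. To see this, in $V\perp-(P^\perp/P)$ the subspace $\{(v,\bar v):v\in P^\perp\}$ is isotropic of dimension $\dim V-\dim P$, half of $\dim V+(\dim V-2\dim P)$.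

On the Hodge side, $\mathbb Q(n)$ is $\mathbb Q$ in type $(-n,-n)$, so Tate twists relabel types and do not change the $\mathbb Q$-vector space. The cohomology $H^n(X,\mathbb Q)$ of a smooth projective $X$ is a polarizable Hodge structure of weight $n$, and polarizable Hodge structures are semisimple. Let $E$ be a complex elliptic curve without CM and $A=H^1(E,\mathbb Q)$. It is simple, since a Hodge structure of odd weight has even dimension. For elliptic curves $E,C$, $\operatorname{Hom}_{HS}(H^1(E,\mathbb Q),H^1(C,\mathbb Q))\cong\operatorname{Hom}(C,E)\otimes\mathbb Q$; in particular $\operatorname{End}_{HS}(A)=\mathbb Q$. Let $\psi:A\otimes A\to\mathbb Q(-1)$, $\psi(a,b)=\int_Ea\cup b$, which is alternating and perfect. Then $\operatorname{Hom}_{HS}(A\otimes A,\mathbb Q(-1))\cong\operatorname{End}_{HS}(A)$, so this space is $\mathbb Q\psi$. Below, $\operatorname{Hom}$ means $\operatorname{Hom}_{HS}$.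

Let $H_1,H_2$ be polarizable Hodge structures of weight $1$ and $Q:H_1\otimes H_2\to\mathbb Q(-1)$ a pairing of Hodge structures. For $f\in\operatorname{Hom}(A,H_1)$ and $g\in\operatorname{Hom}(A,H_2)$, the map $(a,b)\mapsto Q(fa,gb)$ is a multiple of $\psi$. Define $\langle f,g\rangle\in\mathbb Q$ by
$$Q(fa,gb)=\langle f,g\rangle\,\psi(a,b).\tag{3}$$

**Lemma 9.** If $Q$ is perfect, then $\langle\,,\rangle$ is a perfect pairing of $\operatorname{Hom}(A,H_1)$ with $\operatorname{Hom}(A,H_2)$.

*Proof.* We turn it into a composition pairing. For $g\in\operatorname{Hom}(A,H_2)$ let $g^\dagger:H_1\to A$ be given by $\psi(g^\dagger h,b)=Q(h,gb)$. It is a well-defined morphism of Hodge structures because $\psi$ is perfect. As $Q$ is perfect too, $g\mapsto g^\dagger$ is a bijection $\operatorname{Hom}(A,H_2)\to\operatorname{Hom}(H_1,A)$. Now $\psi(g^\dagger fa,b)=Q(fa,gb)=\langle f,g\rangle\psi(a,b)$, so $g^\dagger f=\langle f,g\rangle\,\mathrm{id}_A$. By semisimplicity $H_1\cong A^r\oplus H'$ with $\operatorname{Hom}(A,H')=\operatorname{Hom}(H',A)=0$.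 Since $\operatorname{End}(A)=\mathbb Q$, composition becomes the standard pairing $\mathbb Q^r\times\mathbb Q^r\to\mathbb Q$. $\square$

**Definition.** For $X$ smooth projective connected over $\mathbb C$ of odd dimension $d=2m+1$, let $V_X=\operatorname{Hom}(A,H^d(X,\mathbb Q)(m))$ with the form (3) induced by the intersection form $H^d(X)(m)\otimes H^d(X)(m)\to\mathbb Q(-1)$. Put $\mu_A(X)=[V_X]\in W(\mathbb Q)$. If $\dim X$ is even put $\mu_A(X)=0$. Extend additively over connected components.

The twist makes the weight $d-2m=1$. The form is non-degenerate by Poincaré duality and Lemma 9. It is symmetric because both the intersection form and $\psi$ are alternating: exchanging $(f,a)$ with $(g,b)$ in (3) changes the sign on both sides. For example $\mu_A(E)=\langle1\rangle$ and $\mu_A(\mathbb P^1)=0$. Also $\mu_A(E\times\mathbb P^2)=\langle1\rangle$: here $H^3(E\times\mathbb P^2)=hH^1(E)\cong A(-1)$, with $h$ the hyperplane class, and $\int h^2ab=\psi(a,b)$. This agrees with $\mathbb L\mapsto-1$, as $[\mathbb P^2]=1+\mathbb L+\mathbb L^2$.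

**Proposition 10.** $\mu_A$ induces a group homomorphism $K_0(\operatorname{Var}_{\mathbb C})\to W(\mathbb Q)$ with $\mu_A(\mathbb Ly)=-\mu_A(y)$. Hence it induces a group homomorphism $\mathcal M_{\mathbb C}\to W(\mathbb Q)$, $y\mathbb L^{-i}\mapsto(-1)^i\mu_A(y)$.

*Proof.* **Step 1: reduce to one blow-up.** By Bittner (*The universal Euler characteristic for varieties of characteristic zero*, Compositio Math. 140 (2004), Theorem 3.1 and the remark following it on projective varieties), $K_0(\operatorname{Var}_{\mathbb C})$ is the abelian group generated by isomorphism classes of smooth projective varieties with relations $[\emptyset]=0$ and $[\mathrm{Bl}_ZX]-[B]=[X]-[Z]$, where $Z\subset X$ is smooth closed and $B$ is the exceptional divisor. We must check these relations for $\mu_A$. By additivity we may take $X$ connected. The case $Z=X$ is trivial, as then $\mathrm{Bl}_ZX=B=\emptyset$. Otherwise, blowing up the connected components of $Z$ one after another and adding the resulting relations, we may take $Z$ connected as well. If $\operatorname{codim}Z=1$,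 then $\mathrm{Bl}_ZX=X$ and $B=Z$, so the relation is trivial.

Let $d=\dim X$, $c=\operatorname{codim}Z\ge2$, $\pi:\widetilde X\to X$ the blow-up, $j:B\to\widetilde X$, $p:B\to Z$ the $\mathbb P^{c-1}$-bundle, $h=c_1(\mathcal O_B(1))$. The normal bundle of $B$ is $\mathcal O_B(-1)$, so $j^*j_*y=-hy$. Also $p_*h^{c-1}=1$ and $p_*h^l=0$ for $l<c-1$.

**Step 2: $d=2m+1$ odd.** Here $\mu_A(B)=0$, so we must show $\mu_A(\widetilde X)=\mu_A(X)-\mu_A(Z)$. By Voisin, *Hodge Theory and Complex Algebraic Geometry I*, Theorem 7.31,
$$H^d(\widetilde X)=\pi^*H^d(X)\oplus\bigoplus_{i=1}^{c-1}j_*\big(h^{i-1}p^*H^{d-2i}(Z)\big),$$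
compatibly with Hodge structures, with twist $(-i)$ on the $i$-th summand. We compute the intersection form. The map $\pi^*$ is isometric since $\pi$ has degree $1$. By the projection formula $\pi^*u\cdot j_*(h^{i-1}p^*z)$ integrates to
$$\int_Bh^{i-1}p^*(u|_Zz)=\int_Zu|_Z\,z\,p_*(h^{i-1})=0,$$
as $i-1<c-1$. Finally, using $j^*j_*y=-hy$,
$$\int_{\widetilde X}j_*(h^{i-1}p^*z)\,j_*(h^{i'-1}p^*z')=-\int_Bh^{i+i'-1}p^*(zz'),$$
which is $0$ if $i+i'<c$ and $-\int_Zzz'$ if $i+i'=c$. The values for $i+i'>c$ will not matter.

Hence $V_{\widetilde X}=V_X\perp V'$ with $V'=\bigoplus_{i=1}^{c-1}V_i$, $V_i=\operatorname{Hom}(A,H^{d-2i}(Z)(m-i))$. As an orthogonal summand of a non-degenerate form, $V'$ is non-degenerate. We have $V_i\perp V_{i'}$ when $i+i'<c$. Poincaré duality pairs $H^{d-2i}(Z)$ perfectly with $H^{d-2(c-i)}(Z)$, since $(d-2i)+(d-2(c-i))=2\dim Z$. So Lemma 9 gives $\dim V_i=\dim V_{c-i}$.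

Let $P=\bigoplus_{i<c/2}V_i$. It is isotropic and $P^\perp\supseteq\bigoplus_{i\le c/2}V_i$. Equality holds, because
$$\dim P^\perp=\dim V'-\dim P=\sum_{i\ge c/2}\dim V_i=\sum_{i\le c/2}\dim V_i .$$
So $[V']=[P^\perp/P]$. If $c$ is odd, $P^\perp=P$ and $[V']=0$, while $\dim Z=d-c$ is even, so $\mu_A(Z)=0$. If $c$ is even, $P^\perp/P=V_{c/2}=\operatorname{Hom}(A,H^{d-c}(Z)(m-c/2))$ with minus the form of $Z$, and $\dim Z=d-c=2(m-c/2)+1$; so $[V']=-\mu_A(Z)$. In both cases $\mu_A(\widetilde X)-\mu_A(B)=\mu_A(X)-\mu_A(Z)$.

**Step 3: $d$ even.** Now $\mu_A(\widetilde X)=\mu_A(X)=0$ and we need $\mu_A(B)=\mu_A(Z)$. Write $d-1=2m'+1$. The projective bundle formula gives $H^{d-1}(B)=\bigoplus_{i=0}^{c-1}h^ip^*H^{d-1-2i}(Z)$, and $\int_Bh^{i+i'}p^*(zz')$ is $0$ for $i+i'<c-1$ and $\int_Zzz'$ for $i+i'=c-1$. So $V_B=\bigoplus_{i=0}^{c-1}V_i''$ with $V_i''=\operatorname{Hom}(A,H^{d-1-2i}(Z)(m'-i))$ and, as before, $\dim V_i''=\dim V''_{c-1-i}$. The summands with $i<(c-1)/2$ form an isotropic $P$, and by the same dimension count $P^\perp$ consists of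 the summands with $i\le(c-1)/2$. If $c$ is even, $P^\perp/P=0$, and $\dim Z=d-c$ is even, so $\mu_A(Z)=0$. If $c$ is odd, $P^\perp/P$ is the middle summand, built from $H^{d-c}(Z)$ with the form of $Z$, and its class is $\mu_A(Z)$.

**Step 4: multiplication by $\mathbb L$.** It suffices to treat $y=[X]$ with $X$ smooth projective connected, where $\mathbb L[X]=[X\times\mathbb P^1]-[X]$. So we need $\mu_A(X\times\mathbb P^1)=0$ always. If $\dim X$ is odd, $X\times\mathbb P^1$ has even dimension and this holds. If $\dim X=d$ is even, $H^{d+1}(X\times\mathbb P^1)=H^{d+1}(X)\oplus hH^{d-1}(X)$ with $h$ the class of a point of $\mathbb P^1$. The first summand is isotropic since $H^{2d+2}(X)=0$, the second since $h^2=0$. So $V_{X\times\mathbb P^1}$ is non-degenerate and the sum of two isotropic subspaces. Each has at most half the dimension, hence exactly half, and the class is $0$. In all cases $\mu_A(\mathbb L[X])=-\mu_A(X)$. Finally, let $\mathbb L$ act on $W(\mathbb Q)$ as $-1$, which is invertible; then $\mu_A$ factors through the localization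 as stated. $\square$

## 10. The value of $\mu_A$ on $x_E$

Let $\varphi:E\to C$ be an isogeny of degree $n$. Then $\varphi^*:H^1(C,\mathbb Q)\to A$ is an isomorphism of Hodge structures, and since $\operatorname{End}(A)=\mathbb Q$, $V_C=\mathbb Q\cdot(\varphi^*)^{-1}$. From $\int_E\varphi^*u\cup\varphi^*v=n\int_Cu\cup v$ we get
$$\int_C(\varphi^*)^{-1}a\cup(\varphi^*)^{-1}b=n^{-1}\psi(a,b),\qquad\text{so}\qquad\mu_A(C)=\langle n^{-1}\rangle=\langle n\rangle .$$
If $C$ is an elliptic curve not isogenous to $E$, then $\operatorname{Hom}(A,H^1(C,\mathbb Q))=0$ and $\mu_A(C)=0$.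

Consequently, for $E=E_{a,b}$ over $\mathbb C$ without CM and $A=H^1(E,\mathbb Q)$, the curves $E$, $E/D$, $E/C_i$, $E/(C_i+D)$ have values $\langle1\rangle,\langle3\rangle,\langle2\rangle,\langle6\rangle$, and
$$\mu_A(x_E)=3\langle1\rangle-3\langle3\rangle-3\langle2\rangle+3\langle6\rangle=3\eta,\quad \eta=(\langle1\rangle-\langle2\rangle)(\langle1\rangle-\langle3\rangle)=[\langle1,6\rangle]-[\langle2,3\rangle].\tag{4}$$

**Lemma 11.** $2\eta=0$ and $\eta\ne0$ in $W(\mathbb Q)$. Hence $\mu_A(x_E)=3\eta=\eta\neq0$.

*Proof.* In $\langle1,1\rangle$ the vectors $(1,1)$ and $(1,-1)$ are orthogonal with value $2$, so $\langle1,1\rangle\cong\langle2,2\rangle$. Thus $2(\langle1\rangle-\langle2\rangle)=0$ and $2\eta=0$. If $\eta=0$, then $\langle1,6\rangle$ and $\langle2,3\rangle$, having the same dimension and Witt class, are isometric. So $\langle1,6\rangle$ represents $2$, and clearing denominators, $X^2+6Y^2=2Z^2$ has a primitive integral solution. Modulo $3$, $X^2\equiv2Z^2$; as the squares are $0,1$, this forces $3\mid X$ and $3\mid Z$. Then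 $9\mid6Y^2$, so $3\mid Y$, a contradiction. $\square$

## 11. Non-vanishing over $\mathbb R$

*Proof of Theorem 1.* Take $k=\mathbb R$, $a=1$, $b=2$, so $M=5$, $N=32$, $\tau=(4,36)$. By Proposition 8, $x_E\in\bigcap_qF^q\mathcal M$. To see $x_E\neq0$ we go to $\mathbb C$: base change $X\mapsto X_{\mathbb C}$ gives a ring homomorphism $\mathcal M_{\mathbb R}\to\mathcal M_{\mathbb C}$ sending $x_E$ to $x_{E_{\mathbb C}}$. The formulas of Section 10 need $E_{\mathbb C}$ without CM. Its $j$-invariant is
$$j=\frac{256(M^2-MN+N^2)^3}{M^2N^2(M-N)^2}=\frac{256\cdot889^3}{25\cdot1024\cdot729}.$$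
Since $889=7\cdot127$, this rational number has $5$ in its denominator, so it is not an algebraic integer, whereas $j$-invariants of CM curves are algebraic integers. So $E_{\mathbb C}$ has no CM. With $A=H^1(E_{\mathbb C},\mathbb Q)$, (4) and Lemma 11 give $\mu_A(x_{E_{\mathbb C}})=\eta\ne0$. Hence $x_E\ne0$ in $\mathcal M$, and $\mathcal M\to\widehat{\mathcal M}$, whose kernel is $\bigcap_qF^q\mathcal M$, is not injective. $\blacksquare$

## 12. Infinitely many independent kernel elements

*Proof of Theorem 2(2), any $k$ of characteristic $0$.* **Step 1: a sequence of pairwise non-isogenous curves over $\mathbb Q$.** We want $\mu_A$ to isolate one curve at a time. For a prime $p\ge5$ let $E_p=E_{1,p}$ over $\mathbb Q$, so $M=1+2p$, $N=p^3(p+2)$, $N-M=(p-1)(p+1)^3$, all non-zero. Then $v_p(N)=3$, while $M\equiv1$, $N-M\equiv-1$, $M^2-MN+N^2\equiv1$ modulo $p$, and $256$ is prime to $p$. So $v_p(j(E_p))=-6$. Hence $E_p$ has no CM. It also does not have potentially good reduction at $p$, which would require $v_p(j)\ge0$.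

Choose inductively primes $5\le p_1<p_2<\cdots$ with $p_{r+1}$ dividing none of the denominators of $j(E_{p_1}),\dots,j(E_{p_r})$. Then $E_{p_1},\dots,E_{p_r}$ have potentially good reduction at $p_{r+1}$, and $E_{p_{r+1}}$ does not. Potentially good reduction is invariant under isogeny, so the $E_{p_r}$ are pairwise non-isogenous over $\overline{\mathbb Q}$. They stay non-isogenous and non-CM over $\mathbb C$, since homomorphisms over $\mathbb C$ between elliptic curves over $\overline{\mathbb Q}$ are defined over $\overline{\mathbb Q}$.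

**Step 2: bring a relation over $k$ to $\mathbb C$.** Regard the $E_{p_r}$ as curves over $k\supset\mathbb Q$. By Proposition 8, $x_{E_{p_r}}\in\bigcap_qF^q\mathcal M_k$. Suppose a finite sum $\sum n_rx_{E_{p_r}}$ is $0$ in $\mathcal M_k$. Then $\mathbb L^t\sum n_rx_{E_{p_r}}=0$ in $K_0(\operatorname{Var}_k)$ for some $t\ge0$. Additively, $K_0(\operatorname{Var}_k)$ is the free abelian group on isomorphism classes modulo the elements $[Y]-[Y']-[Y\setminus Y']$. So the relation is an identity in a free abelian group involving finitely many varieties, closed immersions and isomorphisms. All of these are given by finitely many equations, so they are defined over a finitely generated subfield $k_0\subset k$, and the relation holds in $K_0(\operatorname{Var}_{k_0})$. Choose an embedding $k_0\hookrightarrow\mathbb C$ and base change: the relation holds in $K_0(\operatorname{Var}_{\mathbb C})$, for the same curves over $\mathbb Q$ viewed over $\mathbb C$.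

**Step 3: read off the coefficients modulo $2$.** Apply $\mu_A$ with $A=H^1(E_{p_r},\mathbb Q)$. By Section 10, $\mu_A(x_{E_{p_r}})=\eta$. For $r'\ne r$ all curves occurring in $x_{E_{p_{r'}}}$ are isogenous to $E_{p_{r'}}$, hence not to $E_{p_r}$, so $\mu_A(x_{E_{p_{r'}}})=0$. Thus $(-1)^tn_r\eta=0$, and as $\eta$ has order exactly $2$, $n_r$ is even. So $x_{E_{p_r}}\mapsto e_r$ gives a well-defined surjection from the subgroup generated by the $x_{E_{p_r}}$ onto $\mathbb F_2^{(\mathbb N)}$. In particular the map $\mathcal M_k\to\widehat{\mathcal M}_k$ is not injective. The target $\mathbb F_2^{(\mathbb N)}$ is not finitely generated, so this subgroup is not. As subgroups of finitely generated abelian groups are finitely generated, the kernel is not finitely generated.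

*Proof of Theorem 2(2), $k=\mathbb R$.* We use a continuous family. For real $t>1$ the numbers $M=1+2t$, $N=t^3(t+2)$, $N-M=(t-1)(t+1)^3$ are non-zero, so $E_{1,t}$ is defined. The function $t\mapsto j(E_{1,t})$ is rational with rational coefficients. It is not constant: by Step 1 a constant value would be a rational number with negative $p$-adic valuation for every prime $p\ge5$. So it takes each value finitely often. The set of $j$-values in one isogeny class over $\mathbb C$ is countable, since an elliptic curve has countably many finite subgroups, and the set of CM values is countable. So after removing a countable set, the remaining $t\in(1,\infty)$ fall into isogeny classes each of which is countable, hence into $2^{\aleph_0}$ classes. Let $I$ contain one $t$ from each. The curves $E_{1,t}$, $t\in I$, have no CM and are pairwise non-isogenous over $\mathbb C$. If $\sum n_tx_{E_{1,t}}=0$ in $\mathcal M_{\mathbb R}$, base change from $\mathbb R$ to $\mathbb C$ and apply $\mu_A$ with $A=H^1(E_{1,t},\mathbb Q)$ for each $t$ in turn: all $n_t$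 are even. Since every $x_{E_{1,t}}$ is in the kernel by Proposition 8, the subgroup they generate maps onto $\mathbb F_2^{(I)}$.

*Proof of Theorem 2(3).* Take $x_{E_p}$ in $\mathcal M_k$ with $p=p_1$. It is non-zero by Step 3, with $n_1=1$ odd, and it is killed by a monic polynomial in $\mathbb L$ with integer coefficients by Proposition 8. $\blacksquare$
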